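# Lindelöf Σ groups and a game about dense unions

## 1. The game θ, Lindelöf Σ-spaces and Mal'tsev operations

All spaces in these notes are Tychonoff: they are Hausdorff, and whenever $O$ is an open neighborhood of a point $x$ there is a continuous $h:X\to[0,1]$ with $h(x)=1$ and $h=0$ off $O$. All topological groups are Hausdorff, and a Hausdorff topological group is automatically Tychonoff.

**Topological groups.** A topological group is a group with a topology for which multiplication and inversion are continuous. Besides $\mathbb R$, our running example is $2^\kappa=\{0,1\}^\kappa$, with coordinatewise addition mod 2 and the product topology, for an arbitrary infinite cardinal $\kappa$. It is compact by Tychonoff's theorem. Its basic open neighborhoods of a point $z$ are the sets $\{w: w{\restriction}S=z{\restriction}S\}$ with $S\subset\kappa$ finite.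

**The game $\theta$.** Let $X$ be a space. At the $n$-th move ($n\in\omega$) player I picks a point $x_n\in X$, and player II answers with an open set $U_n\subset X$ with $x_n\in U_n$. The play stops after $\omega$ moves. Player I wins if $\bigcup\{U_n:n\in\omega\}$ is dense in $X$; otherwise II wins. Both players know all previous moves. So I tries to spread out, and II tries to answer with small sets.

As an example, let $X$ be discrete. Player II does best by answering $U_n=\{x_n\}$. If $X$ is countable, I lists all of $X$ and wins; if $X$ is uncountable, $\bigcup_nU_n$ is countable, hence not dense, and II wins.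

**Strategies and $\theta$-separability.** A strategy for I is a rule that, given the finite sequence of moves made so far, says which point to pick next. It is winning if I wins every play in which I follows it. Strategies for II are defined in the same way. The two players cannot both have winning strategies: play one strategy against the other. A space is **$\theta$-separable** if I has a winning strategy in $\theta$ on it.

For example, every nonempty separable space is $\theta$-separable: I lists a countable dense set and ignores the answers. An uncountable discrete space is not $\theta$-separable.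

**Lindelöf Σ-spaces.** A space $X$ is a Lindelöf Σ-space if there are a countable family $\mathcal F$ of subsets of $X$ and a cover $\mathcal C$ of $X$ by compact sets such that for every $K\in\mathcal C$ and every open $U\supseteq K$ there is $F\in\mathcal F$ with $K\subseteq F\subseteq U$.

Here are some examples.

- A compact space $X$: take $\mathcal F=\mathcal C=\{X\}$.
- A σ-compact space $X=\bigcup_nK_n$ with $K_n$ compact: take $\mathcal F=\mathcal C=\{K_n:n\in\omega\}$.
- A second-countable space: let $\mathcal F$ be a countable base and $\mathcal C$ the family of all singletons.
- A product $K\times S$ with $K$ compact and $S$ second countable with countable base $\mathcal B$: take $\mathcal C=\{K\times\{s\}:s\in S\}$ and $\mathcal F=\{K\times B:B\in\mathcal B\}$. If $U\supseteq K\times\{s\}$ is open, the tube lemma gives $B\in\mathcal B$ with $s\in B$ and $K\times B\subseteq U$.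

In the last example one sees the general picture: up to compact pieces, the space is described by countably many sets.

**Fact 1.** Every Lindelöf Σ-space $X$ is Lindelöf.

*Proof.* Let $\mathcal O$ be an open cover, and let $\mathcal F'$ be the set of those $F\in\mathcal F$ that are covered by finitely many members of $\mathcal O$. Each $K\in\mathcal C$ is compact, so it lies in the union $U$ of finitely many members of $\mathcal O$, and there is $F\in\mathcal F$ with $K\subseteq F\subseteq U$; this $F$ is in $\mathcal F'$. As $\mathcal C$ covers $X$, the countable family $\mathcal F'$ covers $X$. Collecting the finitely many members of $\mathcal O$ for each $F\in\mathcal F'$ gives a countable subcover. ∎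

In particular an uncountable discrete space is not Lindelöf Σ.

**Mal'tsev operations.** A Mal'tsev operation on $X$ is a continuous map $M:X^3\to X$ with
$$M(x,y,y)=x,\qquad M(x,x,y)=y .$$
On a topological group, $M(x,y,z)=xy^{-1}z$ is one. For an example that is not a group operation, take $X=[0,1]$ and $M(x,y,z)=\min(1,\max(0,x-y+z))$: the truncation does not change $x-y+y=x$ or $x-x+y=y$. (No group operation makes $[0,1]$ a topological group, because a topological group is homogeneous and $[0,1]$ is not.) Think of $M(x,y,\cdot)$ as a map that moves $y$ to $x$ and that is the identity when $x=y$.

**Cluster points.** A point $y$ is a cluster point of a sequence $(y_m)$ if every neighborhood of $y$ contains $y_m$ for infinitely many $m$. Every sequence in a compact space has a cluster point, though perhaps no convergent subsequence. If $p$ is continuous and $y$ is a cluster point of $(y_m)$, then $p(y)$ is a cluster point of $(p(y_m))$; if moreover $p(y_m)\to c$ in a metric space, then $p(y)=c$. For example, $0$ and $1$ are the cluster points of $0,1,0,1,\dots$ in $\mathbb R$.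

## 2. Must a Lindelöf Σ group be θ-separable? Separable groups and $2^\kappa$

The question, from "Some new versions of an old game" (http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9501/tkac.pdf), is this:

*Is any Lindelöf Σ topological group $\theta$-separable?*

Separable groups, in particular all second-countable ones, are no test. The first real test is the compact group $2^\kappa$ for $\kappa>\mathfrak c$, which is not separable. Indeed, if $D\subset2^\kappa$ is dense, then for $\alpha\ne\beta$ the open set $\{x:x(\alpha)=1,\ x(\beta)=0\}$ meets $D$, so the sets $\{x\in D:x(\alpha)=1\}$, $\alpha<\kappa$, are pairwise different subsets of $D$; if $D$ were countable we would get $\kappa\le\mathfrak c$.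

**I wins on $2^\kappa$.** When II plays $U_n\ni x_n$, player I fixes a finite $S_n\subset\kappa$ with $\{w:w{\restriction}S_n=x_n{\restriction}S_n\}\subseteq U_n$. Put $J_n=S_0\cup\dots\cup S_{n-1}$, a finite set known before move $n$. Player I keeps a queue of demands. At move $n$ he appends all the finitely many patterns $s:J_n\to\{0,1\}$ to the queue, then removes the first pattern in the queue and picks a point $x_n$ that extends it. Every pattern on every $J_r$ is eventually extended by some $x_n$.

To see that this wins, let $J=\bigcup_nS_n$, and let $U=\{w:w{\restriction}S=x{\restriction}S\}$ be a basic open set. The finite set $S\cap J$ is contained in some $J_r$. Some $x_n$ extends $x{\restriction}J_r$, so $x_n$ and $x$ agree on $S\cap J$. Since $S_n\subseteq J$, the points $x_n$ and $x$ agree on $S\cap S_n$, so there is $w$ with $w{\restriction}S=x{\restriction}S$ and $w{\restriction}S_n=x_n{\restriction}S_n$. Then $w\in U\cap U_n$. Hence $\bigcup_nU_n$ is dense.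

The mechanism is that each move of II reveals finitely many coordinates, so the whole play reveals only countably many, and I makes his points dense in the projection to these coordinates.

## 3. Density in a second-countable image, and the measure algebra

The sensible first attempt for a general group $G$ replaces coordinates by continuous functions. When II plays $U_n\ni x_n$, choose a continuous $h_n:G\to[0,1]$ with $h_n(x_n)=1$ and $h_n=0$ off $U_n$. The map $h=(h_n)_{n}:G\to[0,1]^\omega$ has second-countable image, and by bookkeeping as above I can arrange that $\{h(x_n):n\in\omega\}$ is dense in $h(G)$: there are countably many demands of the form "$h_0\in B_0,\dots,h_{r-1}\in B_{r-1}$" with $B_i$ from a countable base of $[0,1]$, and each can be met, if it can be met at all, once $h_0,\dots,h_{r-1}$ are known.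

Now let $x\in U$ with $U$ open. We obtain $x_n$ with $h_i(x_n)$ close to $h_i(x)$ for $i<m$, and we want a point of $U\cap U_n$. This is where it stops. In $2^\kappa$ we could change coordinates outside $J$ freely, so the projection of $U$ was open. In general $h(U)$ may have empty interior in $h(G)$, and the values of $h$ at $x$ and $x_n$ say nothing about whether $U_n$ reaches into $U$.

The plan used nothing but complete regularity, and the following example, a compact space with no algebra, shows that it cannot be completed without more.

**Proposition 1.** A compact ccc space need not be $\theta$-separable.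

*Proof.* (A space is ccc if every family of pairwise disjoint nonempty open sets is countable.) Let $S$ be the Stone space of the measure algebra of $[0,1]$, the algebra of measurable sets modulo null sets, with its measure $\mu$. It is compact Hausdorff, and the clopen sets $[a]$, $a$ in the algebra, form a base. It is ccc because a disjoint family of nonempty sets $[a]$ gives a disjoint family of elements of positive measure, and such a family is countable.

Let $\varepsilon>0$. The unit is a join of finitely many elements of measure $<\varepsilon$, so every point of $S$ has a clopen neighborhood $[a]$ with $\mu(a)<\varepsilon$. Let II answer $x_n$ with $U_n=[a_n]\ni x_n$, where $\mu(a_n)\le2^{-n-2}$. The join $a=\bigvee_na_n$ has $\mu(a)\le\sum_n2^{-n-2}=\frac12$, so $1-a\ne0$ and $[1-a]$ is a nonempty open set. Since $(1-a)\wedge a_n=0$, it is disjoint from every $U_n$. So II wins every play, and I has no winning strategy. ∎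

Look at the failed plan here, with $h_n$ the characteristic function of $[a_n]$. The set $U=[1-a]$ is nonempty and open, yet $h(U)$ is the single point $(0,0,\dots)$. The demand "$h_0=\dots=h_{m-1}=0$" is met by points $x_n$ with $n\ge m$, and each is answered by yet another set $[a_n]$ that misses $U$.

So compactness is not enough, and the group operation must be used to push $x_n$ into $U$ without leaving $U_n$.

## 4. Translation by $xy^{-1}$: the proof for Lindelöf Σ groups

**Theorem 1.** Every Lindelöf Σ topological group $G$ is $\theta$-separable.

There are two changes to the attempt of Section 3. First, from II's move $U_n$ we do not record *which points lie in $U_n$*. We record *which translations $xy^{-1}$ keep $x_n$ inside $U_n$*: we want a map $p_n$ into a second-countable space with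
$$p_n(x)=p_n(y)\ \Longrightarrow\ xy^{-1}x_n\in U_n .$$
In $2^\kappa$, with $U_n=\{w:w{\restriction}S_n=x_n{\restriction}S_n\}$, we have $x-y+x_n\in U_n$ exactly when $x{\restriction}S_n=y{\restriction}S_n$, so restriction to $S_n$ is such a map.

Second, given $x\in U$ we look for an actual point $y$ in the closure of $\{x_n:n\in\omega\}$ with $p_n(y)=p_n(x)$ for *all* $n$. The translation by $xy^{-1}$ carries $y$ to $x$, so it carries some $x_n$ close to $y$ into $U$; and it keeps this $x_n$ in $U_n$, whichever $n$ it is. Density of the images $p(x_n)$ alone does not give such a point $y$; this is the job of the compact sets $K\in\mathcal C$.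

**Lemma 1.** Let $X$ be a Lindelöf Tychonoff space and $W\subseteq X\times X$ an open set containing the diagonal. There is a continuous $p:X\to[0,1]^\omega$ such that $p(x)=p(y)$ implies $(x,y)\in W$.

*Proof.* We may assume $X\neq\emptyset$. Since $W$ is open and contains $(x,x)$, each $x$ has an open neighborhood $O_x$ with $O_x\times O_x\subseteq W$. Choose a continuous $h_x:X\to[0,1]$ with $h_x(x)=1$ and $h_x=0$ off $O_x$. The sets $\{h_x>0\}$ cover $X$, so by Lindelöfness countably many of these functions, say $h_j$ $(j\in\omega)$, have sets $\{h_j>0\}$ that cover $X$. Let $p=(h_j)_{j\in\omega}$. If $p(x)=p(y)$, pick $j$ with $h_j(x)>0$. Then $h_j(y)=h_j(x)>0$, so $x$ and $y$ both lie in one set $O_{x'}$, and $(x,y)\in O_{x'}\times O_{x'}\subseteq W$. ∎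

*Proof of Theorem 1.* Let $\mathcal F,\mathcal C$ witness that $G$ is Lindelöf Σ. Let $\mathcal E$ be the family of all finite intersections of members of $\mathcal F$, the empty intersection being $G$; it is countable. Let $\mathcal B$ be a countable base of $[0,1]^\omega$, and fix a metric on $[0,1]^\omega$.

**Step 1: coding II's moves.** The purpose is to attach to each possible move of II a map into $[0,1]^\omega$. Let $U$ be open and $z\in U$. The set $\{(x,y)\in G^2:xy^{-1}z\in U\}$ is open by continuity, and contains the diagonal because $xx^{-1}z=z\in U$. As $G$ is Lindelöf by Fact 1, Lemma 1 applies. Fix once and for all, for every such pair $(z,U)$, a continuous $p_{z,U}:G\to[0,1]^\omega$ with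
$$p_{z,U}(x)=p_{z,U}(y)\ \Longrightarrow\ xy^{-1}z\in U. \tag{1}$$
In a play $(x_0,U_0,x_1,U_1,\dots)$ write $p_n=p_{x_n,U_n}$. This map is known after II's $n$-th move.

**Step 2: the strategy.** The purpose is to make I's points meet every demand that can be stated with one set from $\mathcal E$ and finitely many conditions on the maps $p_i$. Let $T$ be the set of all finite sequences $\tau=(E,B_0,\dots,B_{r-1})$ with $r\in\omega$, $E\in\mathcal E$ and $B_i\in\mathcal B$. It is countable; let $(\tau_n)_{n\in\omega}$ list $T$ with every element occurring infinitely often. At move $n$, let $\tau_n=(E,B_0,\dots,B_{r-1})$. If $r\le n$ and the set $E\cap\bigcap_{i<r}p_i^{-1}(B_i)$ is nonempty, I picks $x_n$ in this set, by a fixed choice function. Otherwise I picks the identity $e$. Only the maps $p_i$ with $i<r\le n$ enter, so the rule depends only on earlier moves. In every play that follows it: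
$$\text{if }(E,B_0,\dots,B_{r-1})\in T\text{ and }E\cap\bigcap_{i<r}p_i^{-1}(B_i)\neq\emptyset,\text{ then this set contains some }x_n. \tag{2}$$
Indeed, the sequence occurs as $\tau_n$ for some $n\ge r$, and at that move I picks a point of the set.

**Step 3: the point $y$.** The purpose is to prove, for a play that follows the strategy:
$$\text{for every }x\in G\text{ there is }y\in\overline{\{x_n:n\in\omega\}}\text{ with }p_i(y)=p_i(x)\text{ for all }i\in\omega. \tag{3}$$
Choose $K\in\mathcal C$ with $x\in K$. Some member of $\mathcal F$ contains $K$ (apply the definition with $U=G$). Let $F_0,F_1,\dots$ list, with repetitions, all members of $\mathcal F$ containing $K$, and put $E_m=F_0\cap\dots\cap F_m\in\mathcal E$. Then $E_0\supseteq E_1\supseteq\cdots\supseteq K$. Every open $U\supseteq K$ contains some $F_m$, hence contains $E_m$.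

For each $m$ and each $i\le m$ choose $B_i^m\in\mathcal B$ of diameter $<2^{-m}$ containing $p_i(x)$. The set $E_m\cap\bigcap_{i\le m}p_i^{-1}(B_i^m)$ contains $x$, so by (2) it contains a point $y_m\in\{x_n:n\in\omega\}$.

The sequence $(y_m)$ has a cluster point $y\in K$. Otherwise every point of $K$ has an open neighborhood containing $y_m$ for only finitely many $m$. By compactness finitely many of these cover $K$; their union $U\supseteq K$ is open and contains $y_m$ for only finitely many $m$. But $U$ contains some $E_k$, and $y_m\in E_m\subseteq E_k\subseteq U$ for all $m\ge k$, a contradiction.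

Since all $y_m$ are among the $x_n$, we have $y\in\overline{\{x_n:n\in\omega\}}$. Fix $i$. For $m\ge i$ both $p_i(y_m)$ and $p_i(x)$ lie in $B_i^m$, so $p_i(y_m)\to p_i(x)$. As $p_i(y)$ is a cluster point of $(p_i(y_m))_m$, we get $p_i(y)=p_i(x)$. This proves (3).

**Step 4: moving $y$ to $x$.** The purpose is to show that I wins. Let $U\subseteq G$ be open and nonempty, let $x\in U$, and take $y$ from (3). The set $\{z\in G:xy^{-1}z\in U\}$ is open, and contains $y$ because $xy^{-1}y=x\in U$. So it contains some $x_n$, that is, $xy^{-1}x_n\in U$. Since $p_n(x)=p_n(y)$, (1) gives $xy^{-1}x_n\in U_n$. Hence $U\cap U_n\ne\emptyset$. As $U$ was arbitrary, $\bigcup_nU_n$ is dense and I wins. ∎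

The Σ-property entered twice: in Fact 1, which needs only its Lindelöf consequence, and in Step 3. In Proposition 1 Lemma 1 is available too, because $S$ is compact; what is missing there is the operation used in Steps 1 and 4.

## 5. Products of Mal'tsev spaces, $G_\delta$-moves and arbitrary targets

The proof used only the operation $xy^{-1}z$, through the two Mal'tsev identities. It also never used that $U$ and $U_n$ are treated alike. This leads to a stronger theorem. (A $G_\delta$-set is an intersection of countably many open sets; for example, singletons are $G_\delta$ in $\mathbb R$. An open set is $G_\delta$.)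

**Theorem 2.** Let $X=\prod_{i\in I}X_i$ ($I\neq\emptyset$ arbitrary), where each $X_i$ is a nonempty Lindelöf Σ-space with a Mal'tsev operation $M_i$. Let $\emptyset\ne A\subseteq X$ be arbitrary. Consider the game in which at move $n$ player I picks $x_n\in A$ and II answers with a $G_\delta$-set $P_n$ of $X$ with $x_n\in P_n$, and I wins if and only if $A\subseteq\overline{\bigcup_nP_n}$. Player I has a winning strategy.

Theorem 1 is the case of one factor $X=A=G$, with II restricted to open sets.

One cannot simply repeat Section 4 on $X$, because $X$ need not be Lindelöf, and then Lemma 1 is not at hand.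

**Example 1.** $\mathbb R^{\omega_1}$ is not Lindelöf. It suffices to see this for its closed subspace $\mathbb Z^{\omega_1}$. No function $\omega_1\to\mathbb Z$ is injective, so the open sets $V_{\alpha,\beta}=\{x:x(\alpha)=x(\beta)\}$, $\alpha<\beta<\omega_1$, cover $\mathbb Z^{\omega_1}$. Countably many of them mention only countably many indices, and a point $x$ that is injective on these indices lies in none of them.

The way out is the one used for $2^\kappa$: each move of II involves only countably many coordinates, and we apply Lemma 1 in each of these coordinates separately.

*Proof of Theorem 2.* Let $\mathcal F_i,\mathcal C_i$ witness that $X_i$ is Lindelöf Σ, and let $\mathcal E_i=\{E_i^j:j\in\omega\}$ be the family of finite intersections of members of $\mathcal F_i$ (the empty intersection being $X_i$), listed with repetitions. Let $\mathcal B$ be a countable base of $[0,1]^\omega$, with a fixed metric there.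

**Step 1: coding II's moves.** The purpose is to replace $P_n$ by countably many maps, each living on one coordinate. Given $x_n\in P_n$, write $P_n$ as a countable intersection of open sets and shrink each of them: there are standard basic open sets
$$O_k=\{w\in X:w(i)\in V_{k,i},\ i\in S_k\}\qquad(k\in\omega),$$
with $S_k\subseteq I$ finite and nonempty and $V_{k,i}$ open in $X_i$, such that $x_n\in\bigcap_kO_k\subseteq P_n$. For each pair $(k,i)$ with $i\in S_k$ the set $\{(a,b)\in X_i^2:M_i(a,b,x_n(i))\in V_{k,i}\}$ is open. It contains the diagonal, because $M_i(a,a,x_n(i))=x_n(i)\in V_{k,i}$. Lemma 1 gives a continuous $p:X_i\to[0,1]^\omega$ such that $p(a)=p(b)$ implies $M_i(a,b,x_n(i))\in V_{k,i}$. There are countably many pairs $(k,i)$, so we may list all these maps, with repetitions, as $p_{n,k}:X_{i_{n,k}}\to[0,1]^\omega$ $(k\in\omega)$, where $i_{n,k}\in I$ is the coordinate on which the $k$-th map lives. Put $J_n=\{i_{n,k}:k\in\omega\}$, which is the union of the sets $S_k$. All choices are made by a fixed choice function of $(x_n,P_n)$. We have: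
$$\begin{gathered}\text{if }a,b,w\in X,\quad p_{n,k}(a(i_{n,k}))=p_{n,k}(b(i_{n,k}))\text{ for all }k,\\ \text{and } w(i)=M_i(a(i),b(i),x_n(i))\text{ for all }i\in J_n,\text{ then }w\in P_n.\end{gathered}\tag{4}$$
Indeed, for every $k$ and $i\in S_k$ the map listed for the pair $(k,i)$ takes equal values at $a(i)$ and $b(i)$, so $w(i)\in V_{k,i}$. Thus $w\in\bigcap_kO_k\subseteq P_n$.

**Step 2: the strategy.** The purpose is again to meet all demands in a countable list. The coordinates $i_{n,k}$ are revealed during the play, so a demand refers to them only through the pair $(n,k)$. A *task* is $\tau=(r,(j_{n,k},B_{n,k})_{n,k<r})$ with $r,j_{n,k}\in\omega$ and $B_{n,k}\in\mathcal B$. There are countably many tasks; list them as $(\tau_m)_{m\in\omega}$, each infinitely often. For a task $\tau$ put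
$$D(\tau)=\{w\in A:\ w(i_{n,k})\in E^{j_{n,k}}_{i_{n,k}}\text{ and }p_{n,k}(w(i_{n,k}))\in B_{n,k}\ \text{ for all }n,k<r\}.$$
At move $m$, if $\tau_m$ has $r\le m$, then $D(\tau_m)$ is determined by the moves $0,\dots,m-1$; if it is also nonempty, I picks $x_m\in D(\tau_m)$ by a fixed choice function. In all other cases I picks a fixed point of $A$. Since each task is listed infinitely often,
$$\text{every nonempty }D(\tau)\text{ contains some }x_m. \tag{5}$$

**Step 3: approximating a given $x\in A$.** The purpose is to find points of the play that approach $x$ in the revealed coordinates, as far as the sets $\mathcal E_i$ and the maps $p_{n,k}$ can tell. Let $J=\bigcup_nJ_n$, a countable nonempty set, and let $\pi_J:X\to X_J=\prod_{i\in J}X_i$ be the projection. Fix $x\in A$. For $i\in J$ choose $K_i\in\mathcal C_i$ with $x(i)\in K_i$. Let $E_i^{(m)}$ be the intersection of the first $m+1$ sets in a list (with repetitions) of all members of $\mathcal F_i$ containing $K_i$. As in Section 4, $E_i^{(0)}\supseteq E_i^{(1)}\supseteq\dots\supseteq K_i$, all these sets are in $\mathcal E_i$, and every open set containing $K_i$ contains some $E_i^{(m)}$.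

Let $m\in\omega$. Form the task with $r=m$ in which $j_{n,k}$ is an index with $E^{j_{n,k}}_{i_{n,k}}=E^{(m)}_{i_{n,k}}$ and $B_{n,k}\in\mathcal B$ has diameter $<2^{-m}$ and contains $p_{n,k}(x(i_{n,k}))$, for $n,k<m$. Its set $D(\tau)$ contains $x$, so by (5) it contains a point $y_m\in\{x_n:n\in\omega\}$. Consequently:
$$\begin{gathered}\text{for each }i\in J\text{ and each open }O\supseteq K_i,\ y_m(i)\in O\text{ for all large }m;\\ p_{n,k}(y_m(i_{n,k}))\to p_{n,k}(x(i_{n,k}))\text{ as }m\to\infty,\text{ for all }n,k.\end{gathered}\tag{6}$$
For the first line, write $i=i_{n,k}$ and let $E_i^{(l)}\subseteq O$; then $y_m(i)\in E_i^{(m)}\subseteq E_i^{(l)}\subseteq O$ for all $m\ge l$ with $m>n,k$. For the second, when $m>n,k$ both values lie in a set of diameter $<2^{-m}$.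

**Step 4: the point $y$.** The purpose is to show that $(\pi_J(y_m))_m$ has a cluster point in $K=\prod_{i\in J}K_i$, which is compact by Tychonoff's theorem. Suppose not. Then $K$ is covered by finitely many basic open subsets of $X_J$ whose union $U$ contains $\pi_J(y_m)$ for only finitely many $m$. The set $U$ depends on finitely many coordinates: there are a finite nonempty $S\subseteq J$ and an open $U_S\subseteq\prod_{i\in S}X_i$ with $U=\{w\in X_J:w{\restriction}S\in U_S\}$. Every point of $\prod_{i\in S}K_i$ extends to a point of $K\subseteq U$, since the sets $K_i$ are nonempty, so $\prod_{i\in S}K_i\subseteq U_S$. Wallace's theorem for finite products of compact sets (Engelking, *General Topology*, 3.2.10) gives open $O_i\supseteq K_i$ $(i\in S)$ with $\prod_{i\in S}O_i\subseteq U_S$. By (6), $y_m(i)\in O_i$ for all $i\in S$ and all large $m$, so $\pi_J(y_m)\in U$ for all large $m$, a contradiction.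

Let $y\in K$ be a cluster point. For each $(n,k)$ the point $p_{n,k}(y(i_{n,k}))$ is a cluster point of the sequence $p_{n,k}(y_m(i_{n,k}))$, which converges to $p_{n,k}(x(i_{n,k}))$ by (6). Hence $p_{n,k}(y(i_{n,k}))=p_{n,k}(x(i_{n,k}))$ for all $n,k$.

**Step 5: moving $y$ to $x$.** The purpose is to show that $x\in\overline{\bigcup_nP_n}$. Let $U=\{w\in X:w(i)\in U_i,\ i\in S\}$ be a basic neighborhood of $x$, with $S\subseteq I$ finite. The set
$$\{z\in X_J:M_i(x(i),y(i),z(i))\in U_i\ \text{ for all } i\in S\cap J\}$$
is open in $X_J$ and contains $y$, since $M_i(x(i),y(i),y(i))=x(i)\in U_i$. As $y$ is a cluster point of $(\pi_J(y_m))$, this set contains some $\pi_J(y_m)$, and $y_m=x_n$ for some $n$. Define $w\in X$ by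
$$w(i)=M_i(x(i),y(i),x_n(i))\ (i\in J),\qquad w(i)=x(i)\ (i\notin J).$$
Then $w(i)\in U_i$ for $i\in S\cap J$ by the choice of $x_n$, and for $i\in S\setminus J$ because $x(i)\in U_i$. So $w\in U$. Apply (4) with $a=x$ and $b$ any extension of $y$ to a point of $X$; its hypotheses hold by Step 4 and because $J_n\subseteq J$. It gives $w\in P_n$. Thus $U\cap P_n\neq\emptyset$, and $x\in\overline{\bigcup_nP_n}$. As $x\in A$ was arbitrary, I wins. ∎

## 6. Subspaces, subgroups and families of $G_\delta$-sets

Let $X$ be as in Theorem 2.

**Corollary 1.** Every nonempty subspace $A$ that is dense in some open $O\subseteq X$ (in particular every nonempty dense or open subspace) is $\theta$-separable.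

*Proof.* Here $A\subseteq O\subseteq\overline A$. Let $\theta$ be played on $A$. When II plays $U_n$, open in $A$, choose an open set $U_n'\subseteq O$ of $X$ with $U_n'\cap A=U_n$, and let I use the strategy of Theorem 2 against $P_n=U_n'$. Then $A\subseteq\overline{\bigcup_nU_n'}$. Since $A$ is dense in $O$ and $U_n'\subseteq O$ is open, $U_n'\subseteq\overline{U_n'\cap A}=\overline{U_n}$. So $A\subseteq\overline{\bigcup_nU_n}$, that is, $\bigcup_nU_n$ is dense in $A$. ∎

**Corollary 2.** Every subgroup of a Lindelöf Σ group, and every product of such subgroups, is $\theta$-separable. In particular all precompact groups are $\theta$-separable.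

*Proof.* A closed subspace $H$ of a Lindelöf Σ-space $Y$ is Lindelöf Σ, witnessed by $\{F\cap H:F\in\mathcal F\}$ and $\{K\cap H:K\in\mathcal C\}$. Indeed, if $K\cap H\subseteq U$ with $U$ open in $Y$, then $K\subseteq U\cup(Y\setminus H)$, which is open; so there is $F\in\mathcal F$ with $K\subseteq F\subseteq U\cup(Y\setminus H)$, and $K\cap H\subseteq F\cap H\subseteq U\cap H$.

Let $H_i$ be a subgroup of a Lindelöf Σ group $G_i$ $(i\in I)$. The closure $\overline{H_i}$ is a closed subgroup of $G_i$, hence a Lindelöf Σ group, with Mal'tsev operation $xy^{-1}z$. The product $\prod_iH_i$ is dense in $\prod_i\overline{H_i}$, so Corollary 1 applies. Precompact groups are dense subgroups of compact groups, and compact groups are Lindelöf Σ. ∎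

**Corollary 3.** Every family $\lambda$ of $G_\delta$-sets of $X$ has a countable subfamily whose union is dense in $\bigcup\lambda$.

*Proof.* If $\bigcup\lambda=\emptyset$ there is nothing to prove. Otherwise let $A=\bigcup\lambda$, let I follow the strategy of Theorem 2, and let II answer each $x_n\in A$ with a member $P_n\in\lambda$ containing $x_n$. Since I wins, $\bigcup\lambda=A\subseteq\overline{\bigcup_nP_n}$, so the subfamily $\{P_n:n\in\omega\}$ is as required. ∎

**Remark 1.** There is no converse to Theorem 1: $\mathbb R^{\omega_1}$ is separable, hence $\theta$-separable, but by Example 1 it is not Lindelöf, so by Fact 1 it is not Lindelöf Σ. For separability, fix distinct reals $r_\alpha$ $(\alpha<\omega_1)$ and consider the countably many points $(q(r_\alpha))_{\alpha<\omega_1}$, where $q$ is a polynomial with rational coefficients. A real polynomial can take prescribed values at finitely many $r_\alpha$, and rational coefficients close to its coefficients give values close to these; so the points are dense.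

## 7. A Lindelöf group on which player II wins

Proposition 1 shows that the algebra in Theorem 1 cannot be dropped. Now we show that the Σ-property cannot be weakened to the Lindelöf property, not even for all finite powers.

**Theorem 3 (ZFC).** There is a Lindelöf topological group $G$, all of whose finite powers are Lindelöf, such that player II has a winning strategy in $\theta$ on $G$. In particular $G$ is not $\theta$-separable.

For this $G$, Lemma 1 and Steps 1 and 4 of Section 4 remain valid, as they use only that $G$ is a Lindelöf group. So no strategy of I can guarantee (3) for $G$: what must break is the existence of the point $y$.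

The plan is to let II use small measure, as in Proposition 1. We take the set $2^\omega$ with a finer topology in which the points of a set $Y$ are isolated, and build a group over it. A move of I will be a finite subset of $2^\omega$, which II covers by small measure; some $y\in Y$ is left over, and it yields an open set missed by II's answers. On the other hand the finer topology, and its finite powers, must stay Lindelöf, so $Y$ has to be chosen with care.

The obvious choice would be a Bernstein set, that is, a set $Y$ such that both $Y$ and $Z=2^\omega\setminus Y$ meet every uncountable closed set. This does not suffice for the square. Let $\bar x$ be $x$ with all bits flipped. There is a Bernstein set $Y$ with $Z=\{\bar y:y\in Y\}$: list the uncountable closed sets, each of which has $\mathfrak c$ points, in order type at most $\mathfrak c$; at each stage pick $y$ in the current set, different from all earlier chosen points and their flips, and put $y$ in $Y$ and $\bar y$ in $Z$; then pick $z$ in the current set likewise, also different from $y$ and $\bar y$, and put $z$ in $Z$ and $\bar z$ in $Y$; at the end split each remaining pair $\{x,\bar x\}$ arbitrarily. Make the points of this $Y$ isolated.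 In the square, the closed set $\{(x,\bar x):x\in2^\omega\}$ is discrete, since one of $x,\bar x$ is isolated and determines the pair. So the square has an uncountable closed discrete subset and is not Lindelöf. The recursion below prevents this by taking care of closed subsets of all finite powers at once.

*Proof of Theorem 3.* "Euclidean" refers to the usual topology of $2^\omega$ and its powers. For $s\in2^k$ let $[s]=\{x\in2^\omega:x{\restriction}k=s\}$. A *box* in $(2^\omega)^n$ is a product of $n$ such sets; there are countably many boxes, and they form a base.

**Step 1: a set $Y\subseteq2^\omega$.** The purpose is to find $Y$ that meets all uncountable closed sets, while its complement $Z$ has large finite powers. For $n\ge1$, $i<n$ and $a\in2^\omega$ let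
$$H_{i,a}=\{x\in(2^\omega)^n:x_i=a\},$$
a *hyperplane*. Call a Euclidean closed $C\subseteq(2^\omega)^n$ *big* if it is not covered by countably many hyperplanes. For $n=1$ hyperplanes are points, and big means uncountable. In $(2^\omega)^2$ the set $\{(x,\bar x):x\in2^\omega\}$ is big, because each hyperplane contains exactly one of its points; the set $2^\omega\times\{a\}$ is not big, because it is a hyperplane.

(a) *A big $C$ contains $\mathfrak c$ points any two of which differ in every coordinate. Hence $C$ is not covered by fewer than $\mathfrak c$ hyperplanes.* Let $C'$ be what remains of $C$ after removing all boxes $B$ for which $C\cap B$ is covered by countably many hyperplanes. There are countably many such boxes, so $C\setminus C'$ is covered by countably many hyperplanes, and therefore $C'\ne\emptyset$. Also $C'$ is closed. If $B$ is a box meeting $C'$, then $C'\cap B$ is not covered by countably many hyperplanes: otherwise $C\cap B\subseteq(C'\cap B)\cup(C\setminus C')$ would be so covered, and $B$ would have been removed. Hence for $p\in C'\cap B$ there is $q\in C'\cap B$ outside the $n$ hyperplanes $H_{i,p_i}$, that is, with $q_i\ne p_i$ for all $i<n$.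

Build boxes $B_t$ $(t\in2^{<\omega})$ meeting $C'$, starting with $B_\emptyset=(2^\omega)^n$. Given $B_t$, take $p\in C'\cap B_t$ and $q\in C'\cap B_t$ differing from $p$ in every coordinate. Let $l$ be so large that $p_i{\restriction}l\neq q_i{\restriction}l$ for all $i<n$ and that $l$ is at least the lengths of the sequences that define $B_t$. Put $B_{t^\frown0}=\prod_{i<n}[p_i{\restriction}l]$ and $B_{t^\frown1}=\prod_{i<n}[q_i{\restriction}l]$. Both are contained in $B_t$ and meet $C'$, and for each $i<n$ their $i$-th projections are disjoint. For $b\in2^\omega$ the sets $C'\cap B_{b\restriction k}$ are nonempty, compact and decreasing in $k$, so we can choose $c_b\in C'$ in all of them. If $b\ne b'$ split at $t$, then $c_b$ and $c_{b'}$ lie one in $B_{t^\frown0}$ and the other in $B_{t^\frown1}$, so they differ in every coordinate. A hyperplane contains at most one of the $\mathfrak c$ points $c_b$, so fewer than $\mathfrak c$ hyperplanes do not cover $C$. This proves (a).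

(b) *The recursion.* There are at most $\mathfrak c$ pairs $(n,C)$ with $n\ge1$ and $C\subseteq(2^\omega)^n$ big, because a closed set is determined by the boxes disjoint from it. List them, with repetitions, as $(n_\xi,C_\xi)$, $\xi<\mathfrak c$. At stage $\xi$ choose $z^\xi\in C_\xi$ with no coordinate in $\{y_\eta:\eta<\xi\}$ (where $y_\eta$ is defined). This excludes the hyperplanes $H_{i,y_\eta}$ with $i<n_\xi$ and $\eta<\xi$; they are fewer than $\mathfrak c$, so the choice is possible by (a). If $n_\xi=1$, choose also $y_\xi\in C_\xi$ different from all coordinates of all $z^\eta$, $\eta\le\xi$. This is possible since $|C_\xi|=\mathfrak c$ by (a) and fewer than $\mathfrak c$ points are excluded.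

Let $Y$ be the set of all $y_\xi$, and $Z=2^\omega\setminus Y$. No coordinate of any $z^\xi$ is in $Y$: it differs from $y_\eta$ for $\eta<\xi$ by the choice of $z^\xi$, and for $\eta\ge\xi$ by the choice of $y_\eta$. So $z^\xi\in C_\xi\cap Z^{n_\xi}$, and we have:
$$\begin{gathered}Y\text{ meets every uncountable closed subset of }2^\omega;\\ Z^n\text{ meets every big }C\subseteq(2^\omega)^n,\text{ for all }n\ge1.\end{gathered}\tag{7}$$

**Step 2: a space with Lindelöf powers.** The purpose is to make the points of $Y$ isolated and keep all finite powers Lindelöf. Let $X$ be the set $2^\omega$ with the topology whose base consists of all Euclidean clopen sets and all singletons $\{y\}$, $y\in Y$. We show by induction on $n$ that $X^n$ is Lindelöf; $X^0$ is a point.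

Let $n\ge1$, let $\mathcal O$ be an open cover of $X^n$, and let $W$ be the union of all boxes that are contained in a member of $\mathcal O$. There are countably many boxes, so countably many members of $\mathcal O$ cover $W$. A basic open set of $X$ that contains a point of $Z$ is Euclidean clopen, so each point of $Z^n$ has a neighborhood base in $X^n$ consisting of boxes; hence $Z^n\subseteq W$. The set $(2^\omega)^n\setminus W$ is Euclidean closed and misses $Z^n$, so by (7) it is not big: it is covered by countably many hyperplanes. Each hyperplane, as a subspace of $X^n$, is homeomorphic to $X^{n-1}$, hence Lindelöf by the induction hypothesis, and so is covered by countably many members of $\mathcal O$. Altogether $\mathcal O$ has a countable subcover.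

**Step 3: the group.** The purpose is to build a group from $X$ whose finite powers inherit the Lindelöf property. For a set $E$ let $B(E)$ be the group of finite subsets of $E$ under symmetric difference, written $+$; the zero is $\emptyset$. A map $\varphi:X\to E$ induces a homomorphism $\hat\varphi:B(X)\to B(E)$ with $\hat\varphi(\{x\})=\{\varphi(x)\}$. Thus $e\in\hat\varphi(w)$ if and only if $|w\cap\varphi^{-1}(e)|$ is odd. For instance, if $x\ne x'$ and $\varphi(x)=\varphi(x')$, then $\hat\varphi(\{x,x'\})=\emptyset$.

Let $G=B(X)$ with the coarsest topology for which the homomorphisms $\hat\varphi$ into the *discrete* groups $B(E)$ are continuous, where $\varphi:X\to E$ runs over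
$$\gamma_k:X\to2^k,\ \gamma_k(x)=x{\restriction}k\ (k\in\omega),\qquad f_y:X\to\omega\cup\{\infty\}\ (y\in Y),$$
with $f_y(y)=\infty$ and $f_y(x)=\min\{m:x(m)\neq y(m)\}$ for $x\ne y$.

The topology of $G$ is induced by one homomorphism into the product of all these discrete groups, so it is a group topology. This homomorphism is injective, because if $w\neq\emptyset$, then $\gamma_k$ is injective on the finite set $w$ for some $k$, and then $\hat\gamma_k(w)\ne\emptyset$. Hence $G$ is Hausdorff.

All the maps $\gamma_k$ and $f_y$ are locally constant on $X$: the sets $\gamma_k^{-1}(s)=[s]$ and $f_y^{-1}(m)=\{x:x{\restriction}m=y{\restriction}m,\ x(m)\ne y(m)\}$ are Euclidean clopen, and $f_y^{-1}(\infty)=\{y\}$ is open in $X$ because $y\in Y$. So for each of these $\varphi$ the map $x\mapsto\hat\varphi(\{x\})=\{\varphi(x)\}$ is locally constant, and therefore $x\mapsto\{x\}$ is continuous from $X$ to $G$. As $G$ is a topological group, the maps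
$$X^n\to G,\qquad(x_1,\dots,x_n)\mapsto\{x_1\}+\dots+\{x_n\}$$
are continuous too. Their images, for $n\in\omega$, cover $G$. Hence $G^m$ is a union of countably many continuous images of finite powers of $X$, one for each $(n_1,\dots,n_m)\in\omega^m$, namely an image of $X^{n_1+\dots+n_m}$. By Step 2, $G^m$ is Lindelöf for every $m$.

**Step 4: II's strategy.** The purpose is to turn small measure into a win for II. When I plays $w_n\in G$, a finite subset of $2^\omega$, II chooses $k_n$ with $|w_n|2^{-k_n}\le2^{-n-2}$ and plays
$$U_n=w_n+\ker\hat\gamma_{k_n},$$
which contains $w_n$ and is open because $\hat\gamma_{k_n}$ is continuous into a discrete group. After the play consider the open set $\bigcup_n\bigcup_{x\in w_n}[x{\restriction}k_n]\subseteq2^\omega$. Its Haar measure is at most $\sum_n|w_n|2^{-k_n}\le\sum_n2^{-n-2}=\frac12$. So its complement is closed of measure at least $\frac12$, hence uncountable, and by (7) it contains some $y\in Y$. Then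
$$w_n\cap[y{\restriction}k_n]=\emptyset\quad\text{for all }n, \tag{8}$$
because $x\in w_n$ with $x{\restriction}k_n=y{\restriction}k_n$ would give $y\in[x{\restriction}k_n]$.

**Step 5: an open set missed by II's moves.** The purpose is to show that the nonempty open set $\{y\}+\ker\hat f_y$ is disjoint from every $U_n$. Let $u\in\{y\}+\ker\hat f_y$, so that $\hat f_y(u)=\hat f_y(\{y\})=\{\infty\}$. This says that $|u\cap\{y\}|$ is odd and $|u\cap f_y^{-1}(m)|$ is even for all $m\in\omega$. A point $x\ne y$ lies in $[y{\restriction}k_n]$ if and only if its first difference from $y$ occurs at some $m\ge k_n$, so $[y{\restriction}k_n]$ is the disjoint union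
$$[y{\restriction}k_n]=\{y\}\cup\bigcup_{m\ge k_n}f_y^{-1}(m).$$
As $u$ is finite, we may add up parities: $|u\cap[y{\restriction}k_n]|$ is odd. Suppose also $u\in U_n$. Then $\hat\gamma_{k_n}(u)=\hat\gamma_{k_n}(w_n)$. Comparing whether $y{\restriction}k_n$ belongs to the two sides, and using $\gamma_{k_n}^{-1}(y{\restriction}k_n)=[y{\restriction}k_n]$, we see that $|w_n\cap[y{\restriction}k_n]|$ is odd too. This contradicts (8).

So $\bigcup_nU_n$ is not dense, and II wins every play in this way. Hence I has no winning strategy, and $G$ is not $\theta$-separable. ∎

**Remark 2.** By Step 3 the group $G$ of Theorem 3 is a subgroup of a product of countable discrete groups: the groups $B(2^k)$ are finite and $B(\omega\cup\{\infty\})$ is countable. Countable discrete groups are σ-compact, hence Lindelöf Σ. So in Corollary 2 one may take products of subgroups of Lindelöf Σ groups, but not arbitrary subgroups of products of Lindelöf Σ groups.
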